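
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Neighborhood Completeness Implies Strong Neighborhood Completeness above $K4$}


\begin{abstract}
A normal modal logic $L$ is neighborhood complete if every non-theorem of $L$ is refuted in some neighborhood frame validating $L$. It is strongly neighborhood complete if every $L$-consistent set of formulas, possibly infinite, is satisfied at a point of such a frame. We prove that for normal logics containing $K4$ the two properties coincide. The proof glues frames along an ultrafilter at points that are separated from the rest of their frame, and shows that over $K4$ satisfaction of finitely many formulas can always be moved to such a point. We derive a compactness theorem for the topological semantics of intermediate logics. We also show that the analogue of the theorem for global consequence fails, and that transitivity cannot be weakened to $2$-transitivity.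
\end{abstract}

\section{The question}\label{sec:question}

\subsection*{Definitions}

Modal formulas are built from propositional variables with the Boolean connectives and one box $\Box$; we write $\Diamond$ for $\neg\Box\neg$. The set of variables may have any cardinality. A \emph{normal modal logic} is a set of formulas that contains all classical tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$, and is closed under modus ponens, substitution and necessitation (from $A$ infer $\Box A$). The logic $K4$ is the least normal logic containing $\Box p\to\Box\Box p$. A logic is consistent if it does not contain $\bot$.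

A \emph{neighborhood frame} is a nonempty set $X$ with an operation $\Box:\mathcal P(X)\to\mathcal P(X)$ such that
\[
\Box X=X,\qquad \Box(Y\cap Z)=\Box Y\cap\Box Z .
\]
A \emph{valuation} $\phi$ sends variables to subsets of $X$. It extends to all formulas by the Boolean operations and $\phi(\Box A)=\Box\,\phi(A)$. We write $x\models_\phi A$ for $x\in\phi(A)$. A formula $A$ is \emph{valid} in $X$ if $\phi(A)=X$ for all $\phi$, and $X$ is an \emph{$L$-frame} if all formulas of $L$ are valid in it. A set $S$ of formulas is \emph{satisfied in} $X$ if, for some $\phi$ and some $x\in X$, $x\models_\phi A$ for all $A\in S$. The formulas valid in all frames of a given class form a normal logic.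

A Kripke frame $(W,R)$ gives a neighborhood frame by $\Box Y=\{x\mid R(x)\subseteq Y\}$, with the same truth values. A topological space gives one if $\Box$ is the interior operator. In general $\Box$ commutes with finite intersections only. This is the difference from Kripke frames, where it commutes with all of them.

A set $S$ is \emph{$L$-consistent} if there are no $k\ge 0$ and $A_1,\dots,A_k\in S$ with $\neg(A_1\wedge\dots\wedge A_k)\in L$; the empty conjunction is $\top$, so $\emptyset$ is $L$-consistent iff $L$ is consistent. A set whose finite parts are all satisfied in $L$-frames is $L$-consistent.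

\begin{definition}
A normal logic $L$ is \emph{neighborhood complete} ($N$-complete) if every $A\notin L$ fails to be valid in some neighborhood $L$-frame. It is \emph{strongly neighborhood complete} ($S$-$N$-complete) if every $L$-consistent set is satisfied in some neighborhood $L$-frame. It is \emph{$K$-complete} if it is the logic of some class of Kripke frames.
\end{definition}

$S$-$N$-completeness implies $N$-completeness: if $A\notin L$, then $\{\neg A\}$ is $L$-consistent. Also, $K$-completeness implies $N$-completeness. Conversely, $N$-completeness gives the strong property for finite sets, since a finite set is satisfied when its conjunction is. So for an $N$-complete logic $L$ the question is one of compactness: \emph{if every finite part of $S$ is satisfied in an $L$-frame, is $S$ satisfied in one?} It is known that the answer is yes for every $K$-complete logic above $K4$. Whether $N$-completeness suffices above $K4$ is the open question of \cite{SNC} considered here. We show that it does.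

\begin{theorem}\label{thm:main}
Every $N$-complete normal logic $L\supseteq K4$ is $S$-$N$-complete. Hence for normal logics containing $K4$, $N$-completeness and $S$-$N$-completeness are equivalent.
\end{theorem}

\subsection*{What to expect}

Compactness suggests ultraproducts, but it is not clear that an ultraproduct of $L$-frames is an $L$-frame: a subset of the ultraproduct need not come from subsets of the factors, so new valuations appear. Some hypothesis like transitivity is needed in any case: Proposition \ref{prop:trans} gives a $K$-complete logic that is not $S$-$N$-complete.

Over $K4$ one can avoid most of the ultraproduct. Let $x_i$ be the point at which the $i$-th finite part of $S$ holds. Suppose that $x_i$, possibly together with some points that have the same neighborhoods as $x_i$, can be split off from an open set $U_i$ whose points do not see it. Then we may keep all the $U_i$ side by side, unchanged, and amalgamate only the points $x_i$. Section \ref{sec:example} does this by hand in the simplest case and Section \ref{sec:gluing} in general. The remaining difficulty is that $x_i$ may be inseparable from points that see it. Section \ref{sec:reduction} removes it. Either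 such points near $x_i$ can replace $x_i$, or one can add to the frame a copy of $x_i$ that no old point sees; the work is to show that the enlarged frame still validates $L$.

\section{The smallest case: gluing chains}\label{sec:example}

This section is only an illustration; in it we assume that there are infinitely many variables. Let $GL$ be the least normal logic containing $K4$ and L\"ob's axiom $\Box(\Box p\to p)\to\Box p$. For $n\in\omega$ let $U_n=\{0,\dots,n\}$ with $j$ seeing exactly the $k>j$; we call this a \emph{finite strict chain}. It validates $GL$: if $\Box(\Box q\to q)$ holds at $j$, then going down from $n$ one finds that $q$ holds at every $k>j$. In the same way,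
\begin{equation}\label{eq:lob}
\text{if }\Box q\to q\text{ holds at all points of }U_n,\text{ then so does }q .
\end{equation}
Consider
\[
S=\{\Diamond p_0\}\cup\{\Box(p_i\to\Diamond p_{i+1})\mid i\in\omega\}.
\]
Add to $U_n$ an irreflexive root $x_n$ that sees all of $U_n$ (this is again a finite strict chain), and let $p_i$ hold exactly at the point $i$ of $U_n$ for $i\le n$, and nowhere for $i>n$. Then $x_n$ satisfies $\Diamond p_0$ and $\Box(p_i\to\Diamond p_{i+1})$ for all $i<n$. So $S$ is $GL$-consistent.

\emph{No Kripke $GL$-frame satisfies $S$.} Suppose $w$ satisfies $S$ in a Kripke $GL$-frame $(W,R)$ under $\phi$. The relation $R$ is transitive (evaluate $\Box p\to\Box\Box p$ at $w'$ with $p\mapsto R(w')$). Put $P=R(w)\cap\bigcup_i\phi(p_i)$ and $Q=W\setminus P$. A point of $P$ in $\phi(p_i)$ sees a point of $\phi(p_{i+1})$, which is in $R(w)$ by transitivity, hence in $P$. So $\Box Q\cap P=\emptyset$, that is, $\Box Q\subseteq Q$. Thus $\Box q\to q$ holds everywhere for $q\mapsto Q$, and L\"ob's axiom gives $\Box Q=W$. But $w\in\Box Q$ means $P=\emptyset$, contrary to $\Diamond p_0$.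

\emph{A neighborhood $GL$-frame satisfies $S$.} Let $\mathcal U$ be an ultrafilter on $\omega$ containing all cofinite sets. Let $X$ be the disjoint union of all the $U_n$ and one new point $x$. Points of $U_n$ keep their neighborhoods: $z\in U_n$ is in $\Box Y$ iff $Y$ contains all points that $z$ sees in $U_n$. For $x$ put
\[
x\in\Box Y\iff \{n\mid U_n\subseteq Y\}\in\mathcal U .
\]
Let $p_i$ hold exactly at the point $i$ of each $U_n$ with $n\ge i$. Then $x\models\Diamond p_0$, since $p_0$ holds somewhere in every $U_n$. Moreover $x\models\Box(p_i\to\Diamond p_{i+1})$ for each $i$, since the boxed formula is true throughout $U_n$ for all $n>i$. The axiom $\Box p\to\Box\Box p$ is valid at $x$: if $U_n\subseteq Y$, then $U_n\subseteq\Box Y$. L\"ob's axiom is valid at $x$: if $x\models\Box(\Box q\to q)$, then for all $n$ in a set belonging to $\mathcal U$ the formula $\Box q\to q$ holds throughout $U_n$, hence so does $q$ by \eqref{eq:lob}, and $x\models\Box q$. At points of $U_n$ both axioms hold because they hold in $U_n$. The Kripke argument breaks down because it would need one neighborhood of $x$ on which all of the formulas $p_i\to\Diamond p_{i+1}$ hold. There is none: such a neighborhood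 contains some $U_n$, and $p_n\to\Diamond p_{n+1}$ fails at the point $n$ of $U_n$.

For $S$ and $GL$ the filter of cofinite sets would have done as well. For $S$ and the logic of all finite strict chains it would not. The formula
\[
\Box(p\wedge\Box p\to q)\vee\Box(q\wedge\Box q\to p)
\]
is valid in all finite strict chains: if the first box fails because $p\wedge\Box p\wedge\neg q$ holds at $j$, then $q\wedge\Box q$ fails at every $k\le j$, and $p$ holds at every $k\geq j$. With cofinite sets in place of $\mathcal U$ it fails at $x$: let $p$ be true and $q$ false throughout $U_n$ for even $n$, and the reverse for odd $n$. An ultrafilter decides between the two disjuncts.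

\section{Filters, locality and transitivity}

\subsection*{Neighborhood frames as families of filters}

A \emph{filter} on a set $Z$ is a nonempty family of subsets of $Z$ closed under supersets in $Z$ and under finite intersections. We allow improper filters (those containing $\emptyset$); on $Z=\emptyset$ the only filter is $\{\emptyset\}$. For a neighborhood frame $X$ put
\[
N_x=\{Y\subseteq X\mid x\in\Box Y\}.
\]
The operation $\Box$ is monotone, since $Y\subseteq Z$ gives $\Box Y=\Box(Y\cap Z)=\Box Y\cap\Box Z$. Hence $N_x$ is a filter. Conversely, any assignment of filters $x\mapsto N_x$ on $X$ defines a neighborhood frame. In these terms $x\models_\phi\Box A$ iff $\phi(A)\in N_x$.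

Call $O\subseteq X$ \emph{open} if $O\subseteq\Box O$, i.e.\ $O\in N_z$ for all $z\in O$. Arbitrary unions and finite intersections of open sets are open.

\begin{lemma}[Locality]\label{lem:loc}
Let $O$ be open. If two valuations agree on $O$ for the variables of a formula $B$, then $B$ has the same truth value under both at each point of $O$. If $O\ne\emptyset$ and $O$ is given the filters $N^O_z=\{Y\subseteq O\mid Y\in N_z\}$, then truth values at points of $O$ do not change. So if $X$ is an $L$-frame, then so is this \emph{open subframe} $O$.
\end{lemma}

\begin{proof}
Induction on $B$. For the box step let $z\in O$. Since $O\in N_z$, we have $\phi(B)\in N_z$ iff $\phi(B)\cap O\in N_z$. By the induction hypothesis $\phi(B)\cap O$ is the same set for both valuations, and it is also the value of $B$ in the open subframe. For the last claim, extend a valuation on $O$ arbitrarily to $X$.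
\end{proof}

\subsection*{$K4$-frames}

For the rest of this section $X$ is a $K4$-frame, i.e.\ $\Box Y\subseteq\Box\Box Y$ for all $Y$. The next lemma is the one direct use of transitivity: it says that each $N_x$ is generated by its open members.

\begin{lemma}\label{lem:open}
If $Y\in N_x$, then $Y^\circ:=Y\cap\Box Y$ is open and $Y^\circ\in N_x$. If $O$ is open and $O\in N_x$, then $O\cup\{x\}$ is open.
\end{lemma}

\begin{proof}
We have $\Box Y^\circ=\Box Y\cap\Box\Box Y=\Box Y\supseteq Y^\circ$, and $x\in\Box Y=\Box Y^\circ$. For the second claim, $O\cup\{x\}\subseteq\Box O\subseteq\Box(O\cup\{x\})$.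
\end{proof}

Write $y\sqsubseteq x$ if every open set containing $y$ contains $x$. This is a preorder. In a transitive Kripke frame the open sets are the sets closed under $R$, so $y\sqsubseteq x$ means $y=x$ or $y\mathrel R x$; we say that $y$ is \emph{below} $x$. Put
\[
\mathrm{cl}(x)=\{y\mid y\sqsubseteq x\},\qquad [x]=\{y\mid y\sqsubseteq x\sqsubseteq y\}.
\]
The complement of $\mathrm{cl}(x)$ is the union of all open sets missing $x$, so it is open. Call $x$ \emph{reflexive} if $x\in Y$ for all $Y\in N_x$, and \emph{irreflexive} otherwise.

\begin{lemma}\label{lem:below}
\begin{enumerate}
\item[\textup{(a)}] If $y\sqsubseteq x$, then $N_y\subseteq N_x$. If moreover $y\ne x$, then every $Y\in N_y$ contains $x$.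
\item[\textup{(b)}] If $x$ is irreflexive, there is an open $O_0\in N_x$ with $x\notin O_0$; the set $\{x\}\cup O_0$ is then open.
\item[\textup{(c)}] If $x$ is reflexive, then $N_y=N_x$ for all $y\in[x]$, and every member of $N_x$ contains $[x]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The case $y=x$ is trivial. Let $y\neq x$ and $Y\in N_y$. By Lemma \ref{lem:open}, $Y^\circ\cup\{y\}$ is open. It contains $y$, so it contains $x$. As $x\ne y$, we get $x\in Y^\circ=Y\cap\Box Y$, so $x\in Y$ and $Y\in N_x$.

(b) Take $Y\in N_x$ with $x\notin Y$, put $O_0=Y^\circ$, and use Lemma \ref{lem:open}.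

(c) Let $y\in[x]$. By (a) in both directions, $N_y=N_x$. If $y\neq x$, then (a) applied to $x\sqsubseteq y$ says that every member of $N_x$ contains $y$. For $y=x$ this is reflexivity.
\end{proof}

\section{Gluing along an ultrafilter}\label{sec:gluing}

In Section \ref{sec:example} the root $x_n$ lay outside the open set $U_n$, and its filter was described by subsets of $U_n$ alone. The general situation must also allow $x$ to be reflexive, and to share its neighborhoods with other points, as in a Kripke cluster. The following definition isolates what the gluing needs.

\begin{definition}
A pointed frame $(X,x)$ is \emph{split} if $X=C\sqcup U$ with $x\in C$ and $U$ open (possibly empty), and there is a filter $G$ on $U$ such that one of the following holds.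
\begin{itemize}
\item Type (r): for all $c\in C$, $N_c=\{Y\subseteq X\mid C\subseteq Y,\ Y\cap U\in G\}$.
\item Type (i): $C=\{x\}$ and $N_x=\{Y\subseteq X\mid Y\cap U\in G\}$.
\end{itemize}
We call $C$ the \emph{head} and $U$ the \emph{body}.
\end{definition}

In both types all points of the head have the same filter, and points of the body do not see the head, since $U\in N_z$ for all $z\in U$. The next lemma does not need transitivity.

We use the standard facts on ultrafilters. An \emph{ultrafilter} on $I\neq\emptyset$ is a filter $\mathcal U$ with exactly one of $J$, $I\setminus J$ in $\mathcal U$ for each $J\subseteq I$. Every family of subsets of $I$ with the finite intersection property lies in an ultrafilter. If a finite union of sets is in $\mathcal U$, one of them is. We say that something holds \emph{for $\mathcal U$-many $i$} if the set of such $i$ is in $\mathcal U$; this commutes with negation, conjunction and disjunction. For nonempty sets $C_i$, the ultraproduct $\prod_iC_i/\mathcal U$ consists of the classes $[c_i]$ of families $(c_i)_{i\in I}$, $c_i\in C_i$, two families being equivalent if they agree for $\mathcal U$-many $i$.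

\begin{lemma}[Gluing]\label{lem:glue}
Let $L$ be a normal logic, $\mathcal U$ an ultrafilter on a set $I\ne\emptyset$, and for each $i\in I$ let $X_i$ be an $L$-frame with a valuation $\phi_i$ and a point $x_i$ such that $(X_i,x_i)$ is split. Then there are an $L$-frame $X$, a valuation $\phi$ and a point $x\in X$ such that for every formula $B$
\[
x\models_\phi B\iff x_i\models_{\phi_i}B\text{ for $\mathcal U$-many }i .
\]
\end{lemma}

\begin{proof}
\textbf{The frame.} One of the two types occurs for $\mathcal U$-many $i$. Restricting $I$ and $\mathcal U$ to these $i$, we assume that all $(X_i,x_i)$ have the same type, with head $C_i$, body $U_i$ and filter $G_i$. Let $C=\prod_iC_i/\mathcal U$ (one point in type (i)) and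
\[
X=C\sqcup\bigsqcup_{i\in I}U_i .
\]
For $z\in U_i$ let $Y\in N_z$ iff $Y\cap U_i$ is in the filter of $z$ in $X_i$. For $Y\subseteq X$ write
\[
g(Y)\ :\iff\ Y\cap U_i\in G_i\text{ for $\mathcal U$-many }i .
\]
For $c\in C$ let $Y\in N_c$ iff $C\subseteq Y$ and $g(Y)$ in type (r), and iff $g(Y)$ in type (i). These are filters: $g(X)$ holds, $g$ is monotone, and $g(Y\cap Z)$ holds iff $g(Y)$ and $g(Z)$ do. Each $U_i$ is open both in $X$ and in $X_i$ and, if nonempty, is the same open subframe of both. Again all points of the head have the same filter.

\textbf{$X$ is an $L$-frame.} Let $A\in L$ and let $\psi$ be any valuation on $X$. By Lemma \ref{lem:loc}, nonempty $U_i$ are $L$-frames as open subframes of $X_i$, so $A$ is true at all points of $\bigsqcup_iU_i$. Suppose that $A$ fails at some $w\in C$. The valuation $\psi$ may cut $C$ into subsets unrelated to the factors $C_i$. But since the points of $C$ have a common filter, it only matters which sets of variables of $A$ are realized at points of $C$. There are finitely many such sets, and they can be copied into the factors.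

Let $P$ be the finite set of variables of $A$. For $c\in C$ put $t(c)=\{p\in P\mid c\in\psi(p)\}$. Let $T=t[C]$ and $k=|T|$, so $1\le k<\infty$. Choose $k$ points of $C$ with different values of $t$, and representing families for them. These families are pairwise different at $\mathcal U$-many $i$, so the set $J=\{i\mid|C_i|\ge k\}$ is in $\mathcal U$. For $i\in J$ choose a surjection $s_i:C_i\to T$ and a valuation $\psi_i$ on $X_i$ that agrees with $\psi$ on $U_i$ and satisfies, for $c'\in C_i$ and $p\in P$,
\[
c'\in\psi_i(p)\iff p\in s_i(c').
\]
Let $B$ range over formulas with variables in $P$. By locality $\psi_i(B)\cap U_i=\psi(B)\cap U_i$. By induction on $B$, the truth value of $B$ at $c\in C$ under $\psi$ depends only on $t(c)$, and at $c'\in C_i$ under $\psi_i$ only on $s_i(c')$; for boxed formulas it does not depend on the point of the head at all. For $\tau\in T$ and $i\in J$ denote these values by $v(B,\tau)$ and $v_i(B,\tau)$.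

\emph{Claim: $v(B,\tau)=1$ iff $v_i(B,\tau)=1$ for $\mathcal U$-many $i$.} For variables both sides say that the variable is in $\tau$. Boolean steps hold because ``$\mathcal U$-many'' commutes with Boolean connectives. Consider $\Box B$ in type (r). Since $T=t[C]$, $v(\Box B,\tau)=1$ iff
\[
v(B,\tau')=1\text{ for all }\tau'\in T,\quad\text{and } g(\psi(B)).
\]
By the induction hypothesis and the finiteness of $T$, this holds iff for $\mathcal U$-many $i$
\[
v_i(B,\tau')=1\text{ for all }\tau'\in T,\quad\text{and }\psi_i(B)\cap U_i\in G_i .
\]
Since $s_i$ is onto $T$, the first condition says $C_i\subseteq\psi_i(B)$, so the two together say $v_i(\Box B,\tau)=1$. In type (i) the conditions on $T$ are absent: $v(\Box B,\tau)=1$ iff $g(\psi(B))$, iff $\psi_i(B)\cap U_i\in G_i$ for $\mathcal U$-many $i$, iff $v_i(\Box B,\tau)=1$ for $\mathcal U$-many $i$. This proves the claim.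

Now $v(A,t(w))=0$, so $v_i(A,t(w))=0$ for some $i\in J$, and $A$ fails in $X_i$ because $s_i$ takes the value $t(w)$. This contradicts that $X_i$ is an $L$-frame.

\textbf{Truth.} Let $\phi$ agree with $\phi_i$ on $U_i$, and let $[c_i]\in\phi(p)$ iff $c_i\in\phi_i(p)$ for $\mathcal U$-many $i$. By locality $\phi(B)\cap U_i=\phi_i(B)\cap U_i$ for all $B$. Put $x=[x_i]$. It suffices to prove, by induction on $B$, that
\[
[c_i]\models_\phi B\iff c_i\models_{\phi_i}B\text{ for $\mathcal U$-many }i .
\]
Variables hold by definition, Boolean steps as before. In type (i), $[c_i]\models_\phi\Box B$ iff $g(\phi(B))$, iff $\phi_i(B)\cap U_i\in G_i$ for $\mathcal U$-many $i$, iff $c_i\models_{\phi_i}\Box B$ for $\mathcal U$-many $i$. In type (r) there are two directions.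

Suppose $c_i\models_{\phi_i}\Box B$ for $\mathcal U$-many $i$. For these $i$ we have $C_i\subseteq\phi_i(B)$ and $\phi_i(B)\cap U_i\in G_i$. By the induction hypothesis $C\subseteq\phi(B)$, and $g(\phi(B))$ holds. So $[c_i]\models_\phi\Box B$.

Suppose $c_i\not\models_{\phi_i}\Box B$ for $\mathcal U$-many $i$. Then either $\phi_i(B)\cap U_i\notin G_i$ for $\mathcal U$-many $i$, and $g(\phi(B))$ fails; or for $\mathcal U$-many $i$ there is $d_i\in C_i$ with $d_i\not\models_{\phi_i}B$. In the second case choose $d_i\in C_i$ arbitrarily for the other $i$; then $[d_i]\not\models_\phi B$ by the induction hypothesis, so $C\not\subseteq\phi(B)$. In both cases $[c_i]\not\models_\phi\Box B$.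
\end{proof}

\section{Reduction to split frames}\label{sec:reduction}

It remains to bring a point of an arbitrary $L$-frame into split position. An irreflexive point is easy, by Lemma \ref{lem:below}(b). Let $x$ be reflexive. The natural head is the cluster $[x]$ and the natural body consists of the points near $x$ that do not see $[x]$. What is in the way are points strictly below $x$,
\[
D=\{y\mid y\sqsubseteq x,\ x\not\sqsubseteq y\},\qquad \mathrm{cl}(x)=[x]\sqcup D,
\]
if they occur arbitrarily near $x$.

\begin{example}\label{ex:generic}
In a transitive Kripke frame this does not happen: if $x$ is reflexive, then $R(x)$ is open, contains $x$, and each $z\in R(x)$ satisfies $x\sqsubseteq z$, so $z\notin D$. In topological spaces it may happen. Let $X=\omega\sqcup\{x\}$, where the nonempty open sets are the sets $\{x\}\cup F$ with $F\subseteq\omega$ cofinite. Every nonempty open set contains $x$, so $\mathrm{cl}(x)=X$, while $[x]=\{x\}$ and $D=\omega$. Every open set containing $x$ meets $D$. We cannot just delete $D$: the complement of $D$ is $\{x\}$, which is not open, and the frame near $x$ would change.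
\end{example}

\begin{lemma}[Reduction]\label{lem:red}
Let $L\supseteq K4$ be a normal logic, let $X$ be an $L$-frame, $\phi$ a valuation, $x\in X$, and $\Sigma$ a finite set of formulas closed under subformulas. Then there are an $L$-frame $X'$, a valuation $\phi'$ and a point $x'\in X'$ such that $(X',x')$ is split and, for all $A\in\Sigma$,
\[
x'\models_{\phi'}A\iff x\models_\phi A .
\]
\end{lemma}

\begin{proof}
\textbf{Case 0: $x$ is irreflexive.} Take $O_0$ from Lemma \ref{lem:below}(b) and pass to the open subframe $\{x\}\cup O_0$. Let $C=\{x\}$, $U=O_0$ and $G=\{V\subseteq U\mid V\in N_x\}$. As $U\in N_x$, a set $Y\subseteq\{x\}\cup O_0$ is in $N_x$ iff $Y\cap U$ is. So the frame is split of type (i). Truth values are unchanged by locality.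

From now on $x$ is reflexive.

\textbf{Case 1: some open $O\ni x$ is disjoint from $D$.} By the definition of $\sqsubseteq$ we have $[x]\subseteq O$. Hence $O\cap\mathrm{cl}(x)=[x]$, and $U:=O\setminus[x]=O\setminus\mathrm{cl}(x)$ is open. Pass to the open subframe $O$, with $C=[x]$ and $G=\{V\subseteq U\mid C\cup V\in N_x\}$. This is a filter on $U$, since $C\cup U=O\in N_x$. By Lemma \ref{lem:below}(c), all $c\in C$ have $N_c=N_x$ and every member of $N_x$ contains $C$. So for $Y\subseteq O$, $Y\in N_c$ iff $C\subseteq Y$ and $Y\cap U\in G$, and the frame is split of type (r). Truth values are unchanged by locality.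

\medskip
\emph{Points that imitate $x$.} In the remaining cases every open $O\ni x$ meets $D$. The idea is that points of $D$ close enough to $x$ can imitate $x$ with respect to finitely many formulas. For a valuation $\phi$ on $X$ and a finite set $\Sigma$ let
\[
Y=\bigcap\{\phi(B)\mid\Box B\in\Sigma,\ x\models_\phi\Box B\}
\]
(with $Y=X$ for the empty intersection) and let $V(\phi,\Sigma)=Y^\circ$. As $\Sigma$ is finite, $Y\in N_x$. By Lemma \ref{lem:open} the set $V=V(\phi,\Sigma)$ is open and in $N_x$, and $x\in V$ since $x$ is reflexive. By construction
\begin{equation}\label{eq:V}
V\subseteq\phi(B)\quad\text{whenever }\Box B\in\Sigma\text{ and }x\models_\phi\Box B .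
\end{equation}
If $y\in V\cap D$, then boxed formulas of $\Sigma$ have at $y$ the same truth values as at $x$. Those true at $x$ are true at $y$ by \eqref{eq:V}, because $V\in N_y$; those false at $x$ are false at $y$, because $N_y\subseteq N_x$ by Lemma \ref{lem:below}(a). Only the variables at $y$ may be wrong. We can change them; the question is what this does to boxed formulas.

\medskip
\textbf{Case 2: every open $O\ni x$ contains an irreflexive point of $D$.} An irreflexive point does not see itself, so changing the variables there is harmless. Choose an irreflexive $y\in V(\phi,\Sigma)\cap D$ and, by Lemma \ref{lem:below}(b), an open $O_0\in N_y$ with $y\notin O_0$. Let $\phi'$ agree with $\phi$ outside $y$, and let $y\in\phi'(p)$ iff $x\in\phi(p)$. By locality, $\phi$ and $\phi'$ give the same truth values on $O_0$.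

\emph{Claim: for $B\in\Sigma$, $y\models_{\phi'}B$ iff $x\models_\phi B$.} Variables and Boolean steps are immediate. Let $\Box B\in\Sigma$. Since $O_0\in N_y$ and $\phi'(B)\cap O_0=\phi(B)\cap O_0$, we have $y\models_{\phi'}\Box B$ iff $\phi(B)\in N_y$, i.e.\ iff $y\models_\phi\Box B$. As just noted, this holds iff $x\models_\phi\Box B$.

So $y$ under $\phi'$ can replace $x$ under $\phi$. As $y$ is irreflexive, Case 0 applied to $(X,\phi',y)$ finishes this case.

\medskip
\textbf{Case 3: otherwise.} Then every open $O\ni x$ meets $D$, and there is an open $O_1\ni x$ such that all points of $O_1\cap D$ are reflexive. We add a point $x^*$ that sees itself and what $x$ sees, but is not seen by old points. Let $X'=X\sqcup\{x^*\}$ with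
\[
N'_z=\{Y\subseteq X'\mid Y\cap X\in N_z\}\quad(z\in X),\qquad
N'_{x^*}=\{Y\subseteq X'\mid x^*\in Y,\ Y\cap X\in N_x\}.
\]
The set $X$ is open in $X'$, and its open subframe is the old frame $X$. So $(X',x^*)$ is split of type (r), with $C=\{x^*\}$, $U=X$ and $G=N_x$.

\emph{Truth.} Let $\phi'$ extend $\phi$ by $x^*\in\phi'(p)$ iff $x\in\phi(p)$. Then $x^*\models_{\phi'}B$ iff $x\models_\phi B$, for all formulas $B$. For the box step, note that $\phi'(B)\cap X=\phi(B)$ by locality. So $x^*\models_{\phi'}\Box B$ iff $x^*\models_{\phi'}B$ and $\phi(B)\in N_x$, iff $x\models_\phi B$ and $x\models_\phi\Box B$, iff $x\models_\phi\Box B$; the last step uses that $x$ is reflexive.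

\emph{$X'$ is an $L$-frame.} This is the main point. A valuation on $X'$ may give $x^*$ and $x$ different variables, so $x^*$ is not just a copy of $x$. We show that a refutation at $x^*$ can be transferred to points of $D$ near $x$, which are made to look like $x^*$. Since these points are reflexive, a single point cannot be changed alone; we change the whole closed set $\mathrm{cl}(y)$ for some $y\in D$. As $x\notin\mathrm{cl}(y)$, locality protects what happens at $x$.

Suppose that $A\in L$ fails at some point under a valuation $\psi$ on $X'$. Since $X$ is an $L$-frame and is an open subframe, that point is $x^*$. Let $\phi_0=\psi|_X$. By locality $\psi(B)\cap X=\phi_0(B)$ for all $B$. Let $\Sigma_0$ be the set of subformulas of $A$, let $V=V(\phi_0,\Sigma_0)$ and $W=V\cap O_1$. The set $W$ is open and contains $x$, so we can choose $y\in W\cap D$. Define a valuation $\phi_1$ on $X$: it agrees with $\phi_0$ on $X\setminus\mathrm{cl}(y)$, and for $z\in\mathrm{cl}(y)$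
\[
z\in\phi_1(p)\iff x^*\in\psi(p).
\]
The set $X\setminus\mathrm{cl}(y)$ is open, and it contains $x$ because $x\not\sqsubseteq y$. By locality $\phi_0$ and $\phi_1$ give the same truth values on it. Let $z\in W\cap\mathrm{cl}(y)$. Then $z\sqsubseteq y\sqsubseteq x$, and $x\not\sqsubseteq z$, for otherwise $x\sqsubseteq z\sqsubseteq y$. So $z\in O_1\cap D$. Hence $z$ is reflexive, and $N_z\subseteq N_x$ by Lemma \ref{lem:below}(a).

\emph{Claim: for $B\in\Sigma_0$ and $z\in W\cap\mathrm{cl}(y)$, $z\models_{\phi_1}B$ iff $x^*\models_\psi B$.} The proof is by induction on $B$, for all $z$ at once. Variables hold by the definition of $\phi_1$, and Boolean steps are immediate. Let $\Box B\in\Sigma_0$.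

Suppose $x^*\models_\psi\Box B$. Then $x^*\models_\psi B$ and $\phi_0(B)\in N_x$. By \eqref{eq:V}, $W\subseteq V\subseteq\phi_0(B)$, so $W\setminus\mathrm{cl}(y)\subseteq\phi_1(B)$ by locality. By the induction hypothesis $W\cap\mathrm{cl}(y)\subseteq\phi_1(B)$. Thus $W\subseteq\phi_1(B)$, and as $W$ is open and contains $z$, $z\models_{\phi_1}\Box B$.

Suppose $x^*\not\models_\psi\Box B$. If $x^*\not\models_\psi B$, then $z\notin\phi_1(B)$ by the induction hypothesis, and $\phi_1(B)\notin N_z$ because $z$ is reflexive. If $x^*\models_\psi B$, then $\phi_0(B)\notin N_x$, i.e.\ $x\not\models_{\phi_0}\Box B$. As $x\in X\setminus\mathrm{cl}(y)$, also $x\not\models_{\phi_1}\Box B$. So $\phi_1(B)\notin N_x\supseteq N_z$. In both cases $z\not\models_{\phi_1}\Box B$. This proves the claim.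

Since $y\in W\cap\mathrm{cl}(y)$ and $x^*\not\models_\psi A$, the claim gives $y\not\models_{\phi_1}A$. This contradicts that $X$ is an $L$-frame.
\end{proof}

In the space of Example \ref{ex:generic} we are in Case 3: the new point $x^*$ has as neighborhoods the sets containing $x^*$, $x$ and all but finitely many points of $\omega$.

The separation of Cases 2 and 3 is needed because the new point $x^*$ is reflexive. In Case 3 the claim uses the reflexivity of $z$ exactly where $B$ fails at $x^*$ itself. Only Case 2 restricts truth preservation to a finite $\Sigma$.

\section{Proof of the main theorem}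

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $L\supseteq K4$ be $N$-complete and let $S$ be $L$-consistent. Let $I$ be the set of finite subsets of $S$. For $i\in I$ we have $\neg\bigwedge i\notin L$, so by $N$-completeness some $L$-frame has a valuation and a point at which $\bigwedge i$ is true. By Lemma \ref{lem:red}, with $\Sigma$ the set of subformulas of $\bigwedge i$, there are an $L$-frame $X_i$, a valuation $\phi_i$ and a point $x_i\models_{\phi_i}\bigwedge i$ with $(X_i,x_i)$ split.

The sets $\{i\in I\mid B\in i\}$, $B\in S$, have the finite intersection property, since $\{B_1,\dots,B_m\}$ belongs to those given by $B_1,\dots,B_m$. Let $\mathcal U$ be an ultrafilter on $I$ containing all of them. (If $S=\emptyset$, then $I=\{\emptyset\}$.) Lemma \ref{lem:glue} gives an $L$-frame $X$, a valuation $\phi$ and $x\in X$. For $B\in S$,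
\[
\{i\mid x_i\models_{\phi_i}B\}\supseteq\{i\mid B\in i\}\in\mathcal U ,
\]
so $x\models_\phi B$. Thus $S$ is satisfied in $X$. The converse implication was noted in Section \ref{sec:question}.
\end{proof}

For a $K$-complete logic one may start from Kripke frames. Then, by the first part of Example \ref{ex:generic}, only Cases 0 and 1 of Lemma \ref{lem:red} occur.

\section{Two consequences}

\begin{corollary}\label{cor:universal}
If $L\supseteq K4$ is consistent and $N$-complete, there is one neighborhood model over one $L$-frame in which every $L$-consistent set is satisfied.
\end{corollary}

\begin{proof}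
Take the disjoint union, over all $L$-consistent sets $S$, of models from Theorem \ref{thm:main}: a point $z$ of the component $X_S$ has the neighborhoods $Y$ with $Y\cap X_S$ a neighborhood of $z$ in $X_S$. There is at least one component, since $\emptyset$ is $L$-consistent. The components are open and are the given frames as open subframes. By locality truth is preserved and the union is an $L$-frame.
\end{proof}

The second consequence is about intermediate propositional logics. The open sets of a topological space form a Heyting algebra, with union and intersection as join and meet and with $a\to b$ the interior of $(X\setminus a)\cup b$. A space \emph{validates} an intuitionistic formula if its Heyting algebra does.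

\begin{corollary}\label{cor:int}
Let $\Lambda$ be an intermediate logic such that every formula not in $\Lambda$ is refuted in some nonempty topological space validating $\Lambda$. Let $\Gamma,\Delta$ be sets of formulas such that $\bigwedge\Gamma_0\to\bigvee\Delta_0\notin\Lambda$ for all finite $\Gamma_0\subseteq\Gamma$ and $\Delta_0\subseteq\Delta$. Then in some space validating $\Lambda$, under some valuation, some point lies in the values of all members of $\Gamma$ and of no member of $\Delta$.
\end{corollary}

\begin{proof}
Let $T$ be the G\"odel translation: $T(p)=\Box p$, $T(\bot)=\bot$, $T$ commutes with $\wedge$ and $\vee$, and $T(A\to B)=\Box(TA\to TB)$. Let $\Box$ be the interior operator of a space. By induction on $A$, $\phi(T(A))$ is the Heyting value of $A$ under the valuation $p\mapsto\Box\phi(p)$. Every open set is its own interior, so every valuation in open sets is of this form, and $A$ is valid in the space iff $T(A)$ is.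

Let $L$ be the set of modal formulas valid in all nonempty spaces validating $\Lambda$. It is a normal logic. It contains $S4$, the least normal logic containing $\Box p\to p$ and $\Box p\to\Box\Box p$, and it is $N$-complete, since those spaces are $L$-frames. Put
\[
S=\{T(B)\mid B\in\Gamma\}\cup\{\neg T(D)\mid D\in\Delta\}.
\]
Suppose $S$ is not $L$-consistent. Then $T(\bigwedge\Gamma_0)\to T(\bigvee\Delta_0)\in L$ for some finite $\Gamma_0\subseteq\Gamma$, $\Delta_0\subseteq\Delta$ (empty disjunctions are $\bot$, and empty conjunctions are $\bot\to\bot$, whose translation is always true). By necessitation $T(\bigwedge\Gamma_0\to\bigvee\Delta_0)\in L$, so $\bigwedge\Gamma_0\to\bigvee\Delta_0$ is valid in all nonempty spaces validating $\Lambda$. By the hypothesis on $\Lambda$ it is in $\Lambda$, a contradiction.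

So $S$ is $L$-consistent, and by Theorem \ref{thm:main} it is satisfied at a point of an $L$-frame under some $\phi$. Since $L\supseteq S4$, the operation $\Box$ of this frame satisfies $\Box Y\subseteq Y$ and $\Box Y\subseteq\Box\Box Y$, so it is the interior operator of a topology. Since $T(C)\in L$ for $C\in\Lambda$, the space validates $\Lambda$. Under the valuation $p\mapsto\Box\phi(p)$ the point is as required.
\end{proof}

\section{Two limits of the theorem}

In this section we assume that there are infinitely many variables.

\subsection*{Global consequence}

Theorem \ref{thm:main} concerns sets of formulas satisfied \emph{at a point}. Suppose we require instead that the formulas of a set $\Gamma$ be true at \emph{all} points of a model and that one further formula be true at \emph{some} point of it. For this mixed requirement, which is that of global consequence, compactness can fail. The reason is that the set of points at which some one of infinitely many variables holds is now available as a single set, and the argument that excluded Kripke frames in Section \ref{sec:example} applies to it.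

\begin{proposition}\label{prop:global}
Let $\Gamma=\{p_i\to\Diamond p_{i+1}\mid i\in\omega\}$. For every finite $\Gamma_0\subseteq\Gamma$ there is a model over a $GL$-frame in which $\Gamma_0$ is true at all points and $p_0$ is true at some point. But there is no model over a neighborhood $GL$-frame in which $\Gamma$ is true at all points and $p_0$ is true at some point.
\end{proposition}

\begin{proof}
If $i<n$ for all $p_i\to\Diamond p_{i+1}$ in $\Gamma_0$, use the chain $U_n$ with $p_i$ true exactly at $i$ for $i\leq n$. Now let $\Gamma$ be true at all points of a model over a neighborhood $GL$-frame $X$ with valuation $\phi$. Put $P=\bigcup_i\phi(p_i)$ and $Q=X\setminus P$. Each $\phi(p_i)$ is contained in $\phi(\Diamond p_{i+1})\subseteq X\setminus\Box Q$. So $P\subseteq X\setminus\Box Q$, i.e.\ $\Box Q\subseteq Q$, and $\Box q\to q$ has value $X$ for $q\mapsto Q$. As $\Box X=X$, L\"ob's axiom gives $\Box Q=X$, so $Q=X$ and $P=\emptyset$.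
\end{proof}

Thus $\neg p_0$ follows globally from $\Gamma$ over neighborhood $GL$-frames, but not from any finite part of $\Gamma$. The requirement on $p_0$ is essential: $\Gamma$ alone is true everywhere when all $p_i$ are empty. The logic $GL$ is $K$-complete (Segerberg), hence $N$-complete, and so is covered by Theorem \ref{thm:main}.

\subsection*{Transitivity}

\begin{proposition}\label{prop:trans}
There is a $K$-complete (hence $N$-complete) normal logic $L$ containing $p\to\Box\Diamond p$ and $p\wedge\Box p\wedge\Box\Box p\to\Box\Box\Box p$ that is not $S$-$N$-complete.
\end{proposition}

The first formula forces neighborhood frames to be Kripke frames, so that infinitely many conditions can be collected into one set, as they could not in the neighborhood frame of Section \ref{sec:example}. With this in hand we need Kripke frames in which some point can forbid an infinite walk while allowing arbitrarily long finite ones.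

\begin{proof}
Let $F_n$ be the Kripke frame with points $h,0,1,\dots,n$ and the following symmetric relation. The point $h$ is irreflexive and is related to every $k\le n$, in both directions. Each $k\le n$ is related to itself and to those of $k-1,k+1$ that lie in $\{0,\dots,n\}$. Let $L$ be the logic of $\{F_n\mid n\in\omega\}$. It is $K$-complete. The formula $p\to\Box\Diamond p$ is valid since the relations are symmetric. The second formula is valid since every point is reached from every point in at most two steps, so that its premise makes $p$ true everywhere.

\textbf{(a) Neighborhood $L$-frames are Kripke frames.} Let $X$ be a neighborhood $L$-frame. For $x\in X$ put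
\[
S_x=\Diamond\{x\}=\{z\mid X\setminus\{x\}\notin N_z\}=\{z\mid x\in Y\text{ for all }Y\in N_z\}.
\]
Validity of $p\to\Box\Diamond p$ with $p\mapsto\{x\}$ gives $S_x\in N_x$, for every $x$. Let $z\in S_x$. Since $S_z\in N_z$, we get $x\in S_z$, i.e.\ $z$ belongs to every member of $N_x$. So $S_x\subseteq\bigcap N_x$. As $S_x\in N_x$, the filter $N_x$ consists of all supersets of $S_x$, and the frame is given by the Kripke relation $R(x)=S_x$.

\textbf{(b) Two formulas in $L$.} Let $q,r,s,c_0,c_1,c_2$ be distinct variables, take the indices of $c$ modulo $3$, and put $e_i=c_i\wedge\bigwedge_{j\neq i}\neg c_j$ (``the color is $i$''). Let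
\begin{align*}
E&=\bigl(r\wedge\Box\neg r\wedge\Diamond\Diamond(s\wedge\neg r)\bigr)\to\Diamond s,\\
A&=\neg\Bigl(r\wedge\Box\neg r\wedge\neg q\wedge\Diamond q\wedge\Box\bigl(q\to\textstyle\bigvee_{i<3}(e_i\wedge\Diamond(e_{i+1}\wedge q))\bigr)\Bigr).
\end{align*}
The formula $r\wedge\Box\neg r$ can only be true at $h$: it is false at each $k\leq n$ by reflexivity, so $E$ and $A$ hold there. If it is true at $h$, then $r$ is true exactly at $h$. If it is false at $h$, then $E$ and $A$ hold at $h$ too. So assume that it is true at $h$.

\emph{$E$ holds at $h$.} If its premise holds there, some point satisfies $s\wedge\neg r$. It is not $h$, so $h$ sees it.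

\emph{$A$ holds at $h$.} Suppose it fails. Then $q$ is false at $h$ and true at some $k_0\le n$. Every $q$-point $k$ is seen by $h$, so it has exactly one color $i$ and sees a $q$-point of color $i+1$. The latter differs from $h$, where $q$ is false, and from $k$, which has another color; so it is $k\pm1$. This gives an infinite walk $k_0,k_1,\dots$ in $\{0,\dots,n\}$ with $|k_{j+1}-k_j|=1$ and with colors increasing by $1$ modulo $3$. Since $k_j$ and $k_{j+2}$ have different colors, $k_{j+2}\neq k_j$. So the walk never turns back: it is strictly monotone. This is impossible in a finite set.

\textbf{(c) An $L$-consistent set.} Let $x_m$ ($m\in\omega$) be further variables and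
\[
S=\{r\wedge\Box\neg r,\ \Diamond x_0\}\cup\{\Box(x_m\to e_{m\bmod 3}\wedge\Diamond(x_{m+1}\wedge\neg r))\mid m\in\omega\}.
\]
A finite part with all $m\le M$ is satisfied at $h$ in $F_{M+1}$: let $r$ hold only at $h$, let $x_m$ hold only at $m$ for $m\le M+1$ and nowhere for $m>M+1$, and let $c_i$ hold exactly at the numbers $m\le M+1$ with $m\equiv i\pmod 3$. So $S$ is $L$-consistent.

\textbf{(d) $S$ is not satisfied in any neighborhood $L$-frame.} Suppose it is, at $w$ under $\phi$. By (a) the frame is a Kripke frame $(X,R)$. Since $w\models r\wedge\Box\neg r$, we have $w\notin R(w)$. Put
\[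
Q=R(w)\cap\bigcup_m\phi(x_m).
\]
Then $w\notin Q$, and $Q\ne\emptyset$ because $w\models\Diamond x_0$. Let $v\in Q\cap\phi(x_m)$. By $S$, $v\models e_{m\bmod 3}$, and there is $v'\in R(v)$ with $v'\models x_{m+1}\wedge\neg r$. Evaluate $E$ at $w$ with $s\mapsto\{v'\}$ and $r$ as in $\phi$: the premise holds, so $v'\in R(w)$. Hence $v'\in Q$, and by $S$ again $v'\models e_{(m+1)\bmod 3}$. Thus, with $q\mapsto Q$ and the other variables as in $\phi$, the formula $A$ fails at $w$. This contradicts $A\in L$.
\end{proof}

Proposition \ref{prop:trans} shows that in Theorem \ref{thm:main} the axiom $\Box p\to\Box\Box p$ cannot be replaced by the $2$-transitivity axiom $p\wedge\Box p\wedge\Box\Box p\to\Box\Box\Box p$. We make no claim about the intermediate base logic $wK4$, axiomatized by $p\wedge\Box p\to\Box\Box p$.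

\begin{thebibliography}{9}
\bibitem{SNC}
\emph{On Strong Neighbourhood Completeness of Modal and Intermediate Propositional Logics},
\texttt{http://festschriften.illc.uva.nl/j50/contribs/shehtman/shehtman.pdf}.
\end{thebibliography}

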